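
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{One matching that is half-optimal\\ for two triangle-inequality objectives}


\begin{abstract}
Let the edges of a complete graph carry two nonnegative functions, a weight and a length, each satisfying the triangle inequality. We prove that some single matching has at least half the maximum weight of a matching and, at the same time, at least half the maximum length. This confirms a conjecture from the paper \emph{Bi-Objective Matchings With The Triangle Inequality}. The constant $1/2$ is best possible, and we determine all pairs of factors that can be guaranteed. The proof joins a length-optimal matching to a weight-optimal one by a chain of matchings, and attaches to each step of the chain a spare matching that is good whenever the start of the step is too light and its end is too short.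
\end{abstract}

\section{The problem and the results}

An \emph{instance} is a complete graph $G=(V,E)$ with two functions $w,\ell\colon E\to[0,\infty)$, called \emph{weight} and \emph{length}. Both satisfy the triangle inequality: for all distinct $u,v,x\in V$,
\[
w(uv)\le w(ux)+w(xv),\qquad \ell(uv)\le \ell(ux)+\ell(xv).
\]
For a set $S$ of edges put $w(S)=\sum_{e\in S}w(e)$ and $\ell(S)=\sum_{e\in S}\ell(e)$. Let $\mathrm{opt}_w$ and $\mathrm{opt}_\ell$ be the maximum of $w(M)$ and of $\ell(M)$ over all matchings $M$ of $G$. For $\rho\in(0,1]$, a matching $M$ is \emph{$\rho$-approximate} if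
\[
w(M)\ge\rho\,\mathrm{opt}_w\qquad\text{and}\qquad \ell(M)\ge\rho\,\mathrm{opt}_\ell .
\]
Which $\rho$ can be guaranteed for every instance?

If the functions were arbitrary, the answer would be: none. On four nodes let $w$ vanish on a perfect matching $B$ and be $1$ on the other edges, and let $\ell$ be $1$ on $B$ and $0$ elsewhere; then every matching of positive length lies in $B$ and has weight $0$. The triangle inequality prevents $\ell$ from being concentrated in this way: if $uv$ is long, then for every third node $x$ one of $ux$, $xv$ is at least half as long. So length cannot sit on isolated edges, and there is room for a compromise.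

It is known that every instance has a $1/3$-approximate matching, and that every instance on at most $6$ nodes has a $1/2$-approximate one. The problem treated here, with the conjecture that a $1/2$-approximate matching always exists, comes from \cite{BM}. We prove the conjecture.

\begin{theorem}\label{thm:half}
Every instance has a matching $M$ with $w(M)\ge\frac12\mathrm{opt}_w$ and $\ell(M)\ge\frac12\mathrm{opt}_\ell$.
\end{theorem}

For an even number of nodes the argument gives more: the two reference matchings need not be optimal, and the two factors need not be $\frac12$.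

\begin{theorem}\label{thm:dich}
Let $|V|$ be even, let $A,B$ be arbitrary perfect matchings of an instance, and let $\alpha,\gamma\in[0,1]$. Then at least one of the following holds:
\begin{itemize}
\item[(i)] some perfect matching $M$ has $w(M)\ge\alpha\,w(A)$ and $\ell(M)\ge\gamma\,\ell(B)$;
\item[(ii)] some perfect matching $M$ has $w(M)>(1-\alpha)\,w(A)$ and $\ell(M)>(1-\gamma)\,\ell(B)$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $(\alpha,\gamma)\in[0,1]^2$. Every instance has a matching $M$ with $w(M)\ge\alpha\,\mathrm{opt}_w$ and $\ell(M)\ge\gamma\,\mathrm{opt}_\ell$ if and only if $\max(\alpha,\gamma)\le\frac12$ or $\min(\alpha,\gamma)=0$. In particular, $\frac12$ is the largest constant possible in Theorem~\ref{thm:half}. Furthermore, no positive constant is possible for three objectives, even if all satisfy the triangle inequality, nor for two objectives of which only one satisfies the triangle inequality.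
\end{theorem}

Section~\ref{sec:ladders} settles four nodes by hand and extracts the general principle, the \emph{ladder}. Section~\ref{sec:cycle} builds ladders on alternating cycles, which is the heart of the proof. Section~\ref{sec:even} treats even $|V|$, Section~\ref{sec:odd} odd $|V|$, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Four nodes, and the principle behind them}\label{sec:ladders}

The complete graph on four nodes has exactly three perfect matchings, and every matching lies in one of them. As for $w$ and $\ell$, we write $f(S)=\sum_{e\in S}f(e)$ for any function $f$ on edges.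

\begin{lemma}\label{lem:four}
Let $M_1,M_2,M_3$ be the three perfect matchings on four nodes, in any order, and let $f\ge0$ satisfy the triangle inequality there. Then $f(M_1)\le f(M_2)+f(M_3)$.
\end{lemma}

\begin{proof}
Call the nodes $1,2,3,4$ so that $M_1=\{12,34\}$. Then $M_2\cup M_3=\{13,14,23,24\}$. Going from $1$ to $2$ through $3$ and through $4$ gives $2f(12)\le f(13)+f(23)+f(14)+f(24)$. Going from $3$ to $4$ through $1$ and through $2$ gives $2f(34)\le f(13)+f(14)+f(23)+f(24)$. Add the two inequalities and halve.
\end{proof}

Hence at most one of the three perfect matchings has weight below $\frac12\mathrm{opt}_w$: if $M$ and $M'$ were two such matchings, the third one, $A$, would have $w(A)=\mathrm{opt}_w$, and $w(A)\le w(M)+w(M')<\mathrm{opt}_w$ would be a contradiction. Likewise at most one has length below $\frac12\mathrm{opt}_\ell$. Two objectives veto at most two of three candidates, and one survives. This is Theorem~\ref{thm:half} for $|V|=4$. It also suggests that three objectives are too many and that $\frac12$ is the right constant; Section~\ref{sec:sharp} confirms both with four-node examples.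

This count of vetoes is special to four nodes, but the following reading of the argument extends. Let $A\ne B$ be perfect matchings on four nodes, $A$ meant to be good for $w$ and $B$ for $\ell$, and let $Z$ be the third perfect matching. By Lemma~\ref{lem:four},
\begin{equation}\label{eq:four}
w(B)+w(Z)\ge w(A),\qquad \ell(A)+\ell(Z)\ge\ell(B).
\end{equation}
If $B$ is too light and $A$ is too short, then $Z$ is neither. In general we go from $B$ to $A$ in several small steps. If $B$ is too light, there is a first step after which the weight is sufficient: its start is too light, and its end, unless we are done, is too short. So each step needs a spare that compensates the \emph{weight of its start} and the \emph{length of its end}.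

\begin{definition}\label{def:ladder}
Let $w,\ell\ge0$ be functions on the pairs of a finite set $V'$, and let $A,B$ be perfect matchings of $V'$. A \emph{ladder} from $B$ to $A$ on $V'$ consists of perfect matchings $N_0=B,N_1,\dots,N_m=A$ (the \emph{rungs}) and $Z_1,\dots,Z_m$ (the \emph{spares}) of $V'$ such that for $1\le s\le m$
\begin{equation}\label{eq:ladder}
w(N_{s-1})+w(Z_s)\ge w(A),\qquad \ell(N_s)+\ell(Z_s)\ge\ell(B).
\end{equation}
The passage from $N_{s-1}$ to $N_s$ is its $s$-th \emph{step}. If $A=B$, then $N_0=A=B$ alone is a ladder, with $m=0$.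
\end{definition}

By \eqref{eq:four}, if $w$ and $\ell$ satisfy the triangle inequality, then two distinct perfect matchings $A,B$ of four nodes have a ladder with $m=1$ and the third perfect matching as its spare.

\begin{lemma}\label{lem:use}
Suppose there is a ladder from $B$ to $A$ on $V'$, and let $\alpha,\gamma\in[0,1]$. Then some rung $M$ satisfies the inequalities in (i) of Theorem~\ref{thm:dich}, or some spare $M$ satisfies those in (ii). In particular (take $\alpha=\gamma=\frac12$) some perfect matching $M$ of $V'$ has $w(M)\ge\frac12w(A)$ and $\ell(M)\ge\frac12\ell(B)$.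
\end{lemma}

\begin{proof}
Suppose that no rung satisfies (i). Since $\ell(N_0)=\ell(B)\ge\gamma\,\ell(B)$, we must have $w(N_0)<\alpha\,w(A)$. On the other hand $w(N_m)=w(A)\ge\alpha\,w(A)$. So there is a least index $s$ with $w(N_s)\ge\alpha\,w(A)$, and $s\ge1$. Then $w(N_{s-1})<\alpha\,w(A)$, and $\ell(N_s)<\gamma\,\ell(B)$ because $N_s$ does not satisfy (i). By \eqref{eq:ladder}, $w(Z_s)>(1-\alpha)w(A)$ and $\ell(Z_s)>(1-\gamma)\ell(B)$.
\end{proof}

The definition of a ladder and the last proof use no triangle inequality. That is needed only to construct ladders.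

\section{Ladders on alternating cycles}\label{sec:cycle}

If $A$ and $B$ are perfect matchings of the same node set, every node lies on one edge of each. So each component of $A\cup B$ is either a single edge common to both or a cycle of even length at least $4$ whose edges alternate between $A$ and $B$. If the triangle inequality holds, cycles of length $4$ have just been handled. Fix $k\ge3$, a cycle $v_0v_1\cdots v_{2k-1}v_0$ with indices modulo $2k$, and name its edges
\[
a_i=v_{2i-1}v_{2i}\ (1\le i\le k),\qquad b_i=v_{2i}v_{2i+1}\ (0\le i\le k-1),
\]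
so that $A=\{a_1,\dots,a_k\}$ and $B=\{b_0,\dots,b_{k-1}\}$. The node $v_0$, which we call the \emph{hub}, lies on $a_k=v_{2k-1}v_0$ and $b_0=v_0v_1$.

\paragraph{The rungs.} How can one walk from $B$ to $A$? Let the partner of the hub travel around the cycle. If $v_0$ is matched with $v_{2s+1}$, the rest of the cycle splits into two (possibly empty) paths with an even number of nodes; cover the first by $A$-edges and the second by $B$-edges:
\begin{equation}\label{eq:N}
N_s=\{v_0v_{2s+1}\}\cup\{a_1,\dots,a_s\}\cup\{b_{s+1},\dots,b_{k-1}\}\qquad(0\le s\le k-1).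
\end{equation}
Here $a_1,\dots,a_s$ cover $v_1,\dots,v_{2s}$ and $b_{s+1},\dots,b_{k-1}$ cover $v_{2s+2},\dots,v_{2k-1}$, so $N_s$ is a perfect matching. Since $v_0v_1=b_0$ and $v_0v_{2k-1}=a_k$, we have $N_0=B$ and $N_{k-1}=A$.

\paragraph{The spares.} Passing from $N_{s-1}$ to $N_s$ replaces $\{v_0v_{2s-1},b_s\}$ by $\{v_0v_{2s+1},a_s\}$; both pairs match the same four nodes $v_0,v_{2s-1},v_{2s},v_{2s+1}$. The four-node case suggests that the spare $Z_s$ should contain $v_0v_{2s}$. Elsewhere, $Z_s$ should supply the $A$-edges that $N_{s-1}$ lacks, for the sake of $w$, and the $B$-edges that $N_s$ lacks, for the sake of $\ell$. Besides $a_s$ and the hub edge $a_k$, the $A$-edges missing from $N_{s-1}$ are $a_{s+1},\dots,a_{k-1}$. Besides $b_s$ and the hub edge $b_0$, the $B$-edges missing from $N_s$ are $b_1,\dots,b_{s-1}$. The listed edges cover $v_{2s+1},\dots,v_{2k-2}$ and $v_2,\dots,v_{2s-1}$ respectively, so all of them fit together with $v_0v_{2s}$. The edges $a_s,b_s,a_k,b_0$ do not fit, since they meet $v_{2s}$ or $v_0$; they will be paid for by triangle inequalities. Only $v_1$ and $v_{2k-1}$ remain,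 and we must match them with each other:
\begin{equation}\label{eq:Z}
Z_s=\{v_0v_{2s},\,v_1v_{2k-1}\}\cup\{b_1,\dots,b_{s-1}\}\cup\{a_{s+1},\dots,a_{k-1}\}\qquad(1\le s\le k-1).
\end{equation}
Figure~\ref{fig:ladder} shows one step.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw[gray,very thin] (0,0) circle (1.3);
\draw[gray,line width=1.8pt] (90:1.3)--(-45:1.3);
\draw[very thick] (45:1.3)--(0:1.3);
\draw[very thick,dashed] (-90:1.3)--(-135:1.3);
\draw[very thick,dashed] (180:1.3)--(135:1.3);
\foreach \i in {0,...,7} {\fill (90-45*\i:1.3) circle (1.8pt); \node at (90-45*\i:1.65) {\small $v_{\i}$};}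
\node at (0,-2.3) {$N_1$};
\end{scope}
\begin{scope}[xshift=4.6cm]
\draw[gray,very thin] (0,0) circle (1.3);
\draw[gray,line width=1.8pt] (90:1.3)--(-90:1.3);
\draw[gray,line width=1.8pt] (45:1.3)--(135:1.3);
\draw[very thick,dashed] (0:1.3)--(-45:1.3);
\draw[very thick] (-135:1.3)--(180:1.3);
\foreach \i in {0,...,7} {\fill (90-45*\i:1.3) circle (1.8pt); \node at (90-45*\i:1.65) {\small $v_{\i}$};}
\node at (0,-2.3) {$Z_2$};
\end{scope}
\begin{scope}[xshift=9.2cm]
\draw[gray,very thin] (0,0) circle (1.3);
\draw[gray,line width=1.8pt] (90:1.3)--(-135:1.3);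
\draw[very thick] (45:1.3)--(0:1.3);
\draw[very thick] (-45:1.3)--(-90:1.3);
\draw[very thick,dashed] (180:1.3)--(135:1.3);
\foreach \i in {0,...,7} {\fill (90-45*\i:1.3) circle (1.8pt); \node at (90-45*\i:1.65) {\small $v_{\i}$};}
\node at (0,-2.3) {$N_2$};
\end{scope}
\end{tikzpicture}
\caption{Two consecutive rungs $N_1,N_2$ and their spare $Z_2$ on an alternating cycle with eight nodes ($k=4$, hub $v_0$). The thin circle indicates the cycle. Black solid edges belong to $A$, black dashed edges to $B$, thick gray edges to neither. The spare compensates the weight of $N_1$ and the length of $N_2$; its edge $v_1v_7$ matches the two neighbors of the hub.}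
\label{fig:ladder}
\end{figure}

\paragraph{The hexagon by hand.} For $k=3$ the matchings are, with $ij$ short for $v_iv_j$,
\[
\begin{array}{lll}
N_0=\{01,23,45\}=B,\quad & N_1=\{03,12,45\},\quad & N_2=\{05,12,34\}=A,\\
Z_1=\{02,15,34\}, & Z_2=\{04,15,23\}. &
\end{array}
\]
Compare $w(N_0)+w(Z_1)$ with $w(A)$. The edge $34$ is present. The edge $12$ is paid for by $w(12)\le w(01)+w(02)$. The edge $05$ must be paid for by the detour through $v_1$, $w(05)\le w(01)+w(15)$, and this uses $01$ a \emph{second} time. The unused edges $23$ and $45$ have to cover the debt: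
\[
w(N_0)+w(Z_1)\ \ge\ w(A)+w(23)+w(45)-w(01)\ =\ w(A)+w(B)-2w(01).
\]
So it suffices that $w(01)\le\frac12w(B)$. Similarly, from $\ell(23)\le\ell(02)+\ell(03)$ and $\ell(01)\le\ell(05)+\ell(15)$,
\[
\ell(N_1)+\ell(Z_1)\ \ge\ \ell(B)+\ell(12)+\ell(34)-\ell(05)\ =\ \ell(B)+\ell(A)-2\ell(05),
\]
and it suffices that $\ell(05)\le\frac12\ell(A)$. The spare $Z_2$ leads to the same two conditions. They concern only the two cycle edges at the hub, and the hub is ours to choose. Longer cycles work in the same way.

In the lemma we assume only those triangle inequalities that are used. This costs nothing now and will pay off for odd $|V|$.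

\begin{lemma}\label{lem:cycle}
Let $k\ge3$ and let $v_0\cdots v_{2k-1}$, $A$, $B$ be as above, with $w,\ell\ge0$ defined on all pairs of these nodes. Assume
\begin{itemize}
\item[(H1)] $w(v_0v_1)\le\frac12w(B)$ and $\ell(v_{2k-1}v_0)\le\frac12\ell(A)$;
\item[(H2)] for $f\in\{w,\ell\}$: $f(xy)\le f(v_0x)+f(v_0y)$ for all distinct nodes $x,y\ne v_0$, and $f$ satisfies the triangle inequality on the triple $v_{2k-1},v_0,v_1$.
\end{itemize}
Then \eqref{eq:N} and \eqref{eq:Z} form a ladder from $B$ to $A$.
\end{lemma}

\begin{proof}
We have seen that the $N_s$ and $Z_s$ are perfect matchings and that $N_0=B$, $N_{k-1}=A$. Let $1\le s\le k-1$.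

\emph{Weights.} By \eqref{eq:N} and \eqref{eq:Z}, the matchings $N_{s-1}$ and $Z_s$ consist together (with multiplicity) of
\begin{itemize}
\item the edges $a_1,\dots,a_{s-1}$ and $a_{s+1},\dots,a_{k-1}$, that is, all of $A$ except $a_s$ and $a_k$;
\item the edges $b_s,\dots,b_{k-1}$ and $b_1,\dots,b_{s-1}$, that is, all of $B$ except $b_0$;
\item the edges $v_0v_{2s-1}$, $v_0v_{2s}$ and $v_1v_{2k-1}$.
\end{itemize}
(For $s=1$ the edge $v_0v_{2s-1}$ happens to be $b_0$; it is counted in the last item.) Hence
\begin{align*}
w(N_{s-1})+w(Z_s)=w(A)+w(B)
&+\bigl[w(v_0v_{2s-1})+w(v_0v_{2s})-w(v_{2s-1}v_{2s})\bigr]\\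
&+\bigl[w(v_1v_{2k-1})-w(v_{2k-1}v_0)\bigr]-w(v_0v_1).
\end{align*}
By (H2) the first bracket is at least $0$ and the second is at least $-w(v_0v_1)$. So the sum is at least $w(A)+w(B)-2w(v_0v_1)$, which by (H1) is at least $w(A)$.

\emph{Lengths.} The matchings $N_s$ and $Z_s$ consist together of
\begin{itemize}
\item the edges $a_1,\dots,a_s$ and $a_{s+1},\dots,a_{k-1}$, that is, all of $A$ except $a_k$;
\item the edges $b_{s+1},\dots,b_{k-1}$ and $b_1,\dots,b_{s-1}$, that is, all of $B$ except $b_0$ and $b_s$;
\item the edges $v_0v_{2s+1}$, $v_0v_{2s}$ and $v_1v_{2k-1}$.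
\end{itemize}
(For $s=k-1$ the edge $v_0v_{2s+1}$ is $a_k$, again counted in the last item.) Hence
\begin{align*}
\ell(N_s)+\ell(Z_s)=\ell(A)+\ell(B)
&+\bigl[\ell(v_0v_{2s})+\ell(v_0v_{2s+1})-\ell(v_{2s}v_{2s+1})\bigr]\\
&+\bigl[\ell(v_1v_{2k-1})-\ell(v_0v_1)\bigr]-\ell(v_{2k-1}v_0).
\end{align*}
The first bracket is at least $0$ and the second is at least $-\ell(v_{2k-1}v_0)$, by (H2). So the sum is at least $\ell(A)+\ell(B)-2\ell(v_{2k-1}v_0)\ge\ell(B)$, by (H1).
\end{proof}

\begin{remark}
The matchings \eqref{eq:N} and \eqref{eq:Z} need not form a ladder when (H1) fails. On the hexagon let $w(v_iv_j)=1$ if exactly one of $v_i,v_j$ is in $\{v_0,v_2,v_3\}$, and $w(v_iv_j)=0$ otherwise. This satisfies the triangle inequality, since a triangle has $0$ or $2$ edges of value $1$. Here $w(v_0v_1)=w(B)=1$ and $w(A)=3$, but $w(N_0)+w(Z_1)=1+1<3$, so \eqref{eq:ladder} fails whatever $\ell$ is. The hub must be chosen with care.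
\end{remark}

\begin{lemma}\label{lem:alt}
Let $w,\ell\ge0$ satisfy the triangle inequality on the node set $V'$ of a cycle of even length at least $4$ whose edges alternate between perfect matchings $A$ and $B$ of $V'$. Then there is a ladder from $B$ to $A$ on $V'$.
\end{lemma}

\begin{proof}
For a cycle of length $4$ this is \eqref{eq:four}. Let the length be $2k\ge6$. At most one edge of $A$ has length greater than $\frac12\ell(A)$, since two such edges would have total length more than $\ell(A)$. In the same way at most one edge of $B$ has weight greater than $\frac12w(B)$. These at most two edges cover at most $4<2k$ nodes. Take an uncovered node as $v_0$, and number the cycle so that $v_0v_1\in B$ and $v_{2k-1}v_0\in A$. Then (H1) holds, and (H2) is part of the triangle inequality. Lemma~\ref{lem:cycle} applies.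
\end{proof}

\section{An even number of nodes}\label{sec:even}

When $A\cup B$ has several components we have a ladder on each. For $\alpha=\gamma=\frac12$ we could take a good matching in each component and form the union. For general $\alpha,\gamma$ this does not work, because one component may fall under (i) and another under (ii). Instead we climb the ladders one after the other.

\begin{lemma}\label{lem:concat}
Let $V'$ and $V''$ be disjoint, let $w,\ell\ge0$ be defined on all pairs of nodes of $V'\cup V''$, let $A',B'$ be perfect matchings of $V'$ and $A'',B''$ of $V''$, and suppose there are ladders from $B'$ to $A'$ and from $B''$ to $A''$. Then there is a ladder from $B=B'\cup B''$ to $A=A'\cup A''$ on $V'\cup V''$.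
\end{lemma}

\begin{proof}
Let the given ladders have rungs $N'_0,\dots,N'_{m'}$ with spares $Z'_1,\dots,Z'_{m'}$, and rungs $N''_0,\dots,N''_{m''}$ with spares $Z''_1,\dots,Z''_{m''}$. Put
\begin{align*}
N_s&=N'_s\cup B''\quad(0\le s\le m'), & N_{m'+s}&=A'\cup N''_s\quad(0\le s\le m''),\\
Z_s&=Z'_s\cup A''\quad(1\le s\le m'), & Z_{m'+s}&=B'\cup Z''_s\quad(1\le s\le m'').
\end{align*}
Both definitions of $N_{m'}$ give $A'\cup B''$, and $N_0=B$, $N_{m'+m''}=A$. While one part climbs, the rung and the spare together contain both reference matchings of the other part, so nothing is lost there. Indeed, for $1\le s\le m'$,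
\begin{align*}
w(N_{s-1})+w(Z_s)&=\bigl[w(N'_{s-1})+w(Z'_s)\bigr]+w(B'')+w(A'')\ge w(A')+w(A'')=w(A),\\
\ell(N_s)+\ell(Z_s)&=\bigl[\ell(N'_s)+\ell(Z'_s)\bigr]+\ell(B'')+\ell(A'')\ge\ell(B')+\ell(B'')=\ell(B),
\end{align*}
and for $1\le s\le m''$,
\begin{align*}
w(N_{m'+s-1})+w(Z_{m'+s})&=w(A')+w(B')+\bigl[w(N''_{s-1})+w(Z''_s)\bigr]\ge w(A')+w(A'')=w(A),\\
\ell(N_{m'+s})+\ell(Z_{m'+s})&=\ell(A')+\ell(B')+\bigl[\ell(N''_s)+\ell(Z''_s)\bigr]\ge\ell(B')+\ell(B'')=\ell(B).
\end{align*}
Here $w(B''),\ell(A''),w(B'),\ell(A')$ were dropped as nonnegative.
\end{proof}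

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
Each component of $A\cup B$ is a single edge, with the ladder of length $m=0$, or an alternating cycle, with a ladder by Lemma~\ref{lem:alt}. By repeated use of Lemma~\ref{lem:concat} there is a ladder from $B$ to $A$ on $V$. Lemma~\ref{lem:use} finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half} for even $|V|$]
Let $A,B$ be matchings with $w(A)=\mathrm{opt}_w$ and $\ell(B)=\mathrm{opt}_\ell$. Since $G$ is complete and the values are nonnegative, we can extend $A$ and $B$ to perfect matchings without losing optimality. Apply Theorem~\ref{thm:dich} with $\alpha=\gamma=\frac12$; either alternative gives the desired matching.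
\end{proof}

\section{An odd number of nodes}\label{sec:odd}

Let $|V|$ be odd. Take matchings $A,B$ with $w(A)=\mathrm{opt}_w$ and $\ell(B)=\mathrm{opt}_\ell$, extended so that each misses exactly one node: $A$ misses $p$ and $B$ misses $q$. Add a \emph{null node} $z$ and set $w=\ell=0$ on all pairs containing $z$. Then
\[
A^+=A\cup\{zp\},\qquad B^+=B\cup\{zq\}
\]
are perfect matchings of $V\cup\{z\}$ with $w(A^+)=\mathrm{opt}_w$ and $\ell(B^+)=\mathrm{opt}_\ell$. Deleting the edge at $z$ from a perfect matching of $V\cup\{z\}$ gives a matching of $G$ with the same weight and length.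

The difficulty is that the triangle inequality may now fail: it would force $w(uv)\le w(uz)+w(zv)=0$. It is only guaranteed for triples avoiding $z$. However, Lemma~\ref{lem:cycle} asks for little.

\begin{lemma}\label{lem:null}
Let $v_0\cdots v_{2k-1}$, $k\ge3$, be an alternating cycle of $A^+\cup B^+$ containing $z$, and suppose $z\notin\{v_{2k-1},v_0,v_1\}$. Then (H2) of Lemma~\ref{lem:cycle} holds.
\end{lemma}

\begin{proof}
Let $f\in\{w,\ell\}$. The triple $v_{2k-1},v_0,v_1$ avoids $z$. Let $x,y\ne v_0$ be distinct nodes of the cycle. If $z\in\{x,y\}$, then $f(xy)=0\le f(v_0x)+f(v_0y)$; otherwise the triple $v_0,x,y$ avoids $z$.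
\end{proof}

So the hub has to avoid $z$ and the two neighbors of $z$ on the cycle, which are $p$ and $q$. On cycles with at least eight nodes there is room for this; cycles of length $4$ and $6$ through $z$ are treated directly.

\begin{proof}[Proof of Theorem~\ref{thm:half} for odd $|V|$]
For a component $C$ of $A^+\cup B^+$ let $A_C,B_C$ be the parts of $A^+,B^+$ in $C$. It suffices to find, for each $C$, a matching $M_C$ on the nodes of $C$ with
\begin{equation}\label{eq:comp}
w(M_C)\ge\tfrac12w(A_C),\qquad \ell(M_C)\ge\tfrac12\ell(B_C);
\end{equation}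
the union of these, without any edge at $z$, is a matching of $G$ as required. If $z\notin C$, then $C$ has a ladder, by Lemma~\ref{lem:alt} or because $C$ is a single edge, and Lemma~\ref{lem:use} gives $M_C$. From now on let $z\in C$. If $p=q$, then $C$ is the single edge $zp$, of weight and length $0$, and we take $M_C=\emptyset$. Otherwise $C$ is an alternating cycle of some length $2k\ge4$ in which $z$ has the neighbors $p$ and $q$.

\medskip\noindent\emph{Length $2k\ge8$.} Exclude $z,p,q$, the two ends of any edge of $A_C$ of length greater than $\frac12\ell(A_C)$, and the two ends of any edge of $B_C$ of weight greater than $\frac12w(B_C)$; there is at most one edge of each kind. At most $7<2k$ nodes are excluded. Take any other node of $C$ as $v_0$ and number the cycle so that $v_0v_1\in B_C$. Then (H1) holds. Since $v_0\notin\{z,p,q\}$, neither $v_0$ nor a neighbor of $v_0$ on the cycle is $z$, so (H2) holds by Lemma~\ref{lem:null}. Lemmas~\ref{lem:cycle} and~\ref{lem:use} give $M_C$.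

\medskip\noindent\emph{Length $4$.} The cycle is $z,p,c,q$ for some node $c$, with $A_C=\{zp,cq\}$ and $B_C=\{pc,qz\}$. Let $Z=\{pq,zc\}$. The triangle inequality on $p,c,q$ gives
\begin{align*}
w(B_C)+w(Z)&=w(pc)+w(pq)\ge w(cq)=w(A_C),\\
\ell(A_C)+\ell(Z)&=\ell(cq)+\ell(pq)\ge\ell(pc)=\ell(B_C).
\end{align*}
So $N_0=B_C$, $N_1=A_C$ with the spare $Z$ form a ladder, and Lemma~\ref{lem:use} applies.

\medskip\noindent\emph{Length $6$.} Here the nodes excluded above may make up the whole cycle, so we argue directly. The cycle is $z,u_1,\dots,u_5$ with $u_1=p$ and $u_5=q$. Apart from the null edges $zp\in A_C$ and $zq\in B_C$, the two matchings are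
\[
A_0=\{u_2u_3,\,u_4u_5\},\qquad B_0=\{u_1u_2,\,u_3u_4\},
\]
on the path $u_1u_2u_3u_4u_5$. Thus $w(A_C)=w(A_0)$ and $\ell(B_C)=\ell(B_0)$. Write $w_{ij}=w(u_iu_j)$ and $\ell_{ij}=\ell(u_iu_j)$. The question is where the heavier edge of $A_0$ and the longer edge of $B_0$ lie. If they are the two end edges of the path, they are disjoint and we take both; otherwise one of them lies inside, and a four-node argument works.

\emph{Case 1: $w_{23}\ge w_{45}$.} The perfect matchings on $\{u_1,u_2,u_3,u_4\}$ are $B_0$ and
\[
M_1=\{u_2u_3,u_1u_4\},\qquad M_2=\{u_1u_3,u_2u_4\}.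
\]
If $w(B_0)\ge\frac12w(A_0)$, take $M_C=B_0$. Now let $w(B_0)<\frac12w(A_0)$. Then both $M_1$ and $M_2$ are heavy enough: $w(M_1)\ge w_{23}\ge\frac12w(A_0)$, and from $w_{13}\ge w_{23}-w_{12}$ and $w_{24}\ge w_{23}-w_{34}$,
\[
w(M_2)\ge 2w_{23}-w(B_0)\ge w(A_0)-w(B_0)>\tfrac12w(A_0).
\]
By Lemma~\ref{lem:four}, $\ell(M_1)+\ell(M_2)\ge\ell(B_0)$, so $M_1$ or $M_2$ has length at least $\frac12\ell(B_0)$. Take this one.

\emph{Case 2: $\ell_{34}\ge\ell_{12}$.} The renaming $u_i\mapsto u_{6-i}$ exchanges the edge sets $A_0$ and $B_0$; in particular it exchanges $u_2u_3$ with $u_3u_4$, and $u_4u_5$ with $u_1u_2$. So after exchanging also the roles of $w$ and $\ell$ we are in Case 1. Both the assumptions and the goal \eqref{eq:comp} are symmetric under this exchange.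

\emph{Case 3: $w_{45}>w_{23}$ and $\ell_{12}>\ell_{34}$.} Take $M_C=\{u_1u_2,u_4u_5\}$. Its weight is at least $w_{45}\ge\frac12w(A_0)$, and its length is at least $\ell_{12}\ge\frac12\ell(B_0)$.

\medskip
This covers all cases and completes the proof of Theorem~\ref{thm:half}.
\end{proof}

\begin{remark}
The proof of Theorem~\ref{thm:half} is constructive. A maximum-weight matching $A$ and a maximum-length matching $B$ can be computed in polynomial time (Edmonds). Working component by component, as in the odd case, a component with $2k$ nodes then requires the evaluation of at most $2k-1$ explicit matchings: $k$ rungs and $k-1$ spares of a ladder, or at most three matchings for the hexagon through $z$. Hence at most $|V|$ candidate matchings of components have to be evaluated in total.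
\end{remark}

\section{Sharpness}\label{sec:sharp}

All examples live on four nodes. A triple of nodes contains exactly one edge of each perfect matching, namely the edge that avoids the omitted node. So a nonnegative function that is constant on a perfect matching $M$, with value $x$, and constant off $M$, with value $y$, takes the values $x,y,y$ on every triple, and it satisfies the triangle inequality if and only if $x\le2y$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{Sufficiency.} If $\max(\alpha,\gamma)\le\frac12$, use Theorem~\ref{thm:half}. If $\gamma=0$, take a matching attaining $\mathrm{opt}_w$; if $\alpha=0$, take one attaining $\mathrm{opt}_\ell$.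

\emph{Necessity.} Suppose that $\max(\alpha,\gamma)>\frac12$ and $\min(\alpha,\gamma)>0$. By symmetry let $\alpha>\frac12$ and $\gamma>0$. On $V=\{1,2,3,4\}$ let $A=\{12,34\}$; let $w=2$ on $A$ and $w=1$ on the other edges, and let $\ell=0$ on $A$ and $\ell=1$ on the other edges. Both functions satisfy the triangle inequality, $\mathrm{opt}_w=4$ and $\mathrm{opt}_\ell=2$. A matching $M\ne A$ either is a proper subset of $A$ or lies in one of the other two perfect matchings. In both cases $w(M)\le2<\alpha\,\mathrm{opt}_w$. On the other hand $\ell(A)=0<\gamma\,\mathrm{opt}_\ell$. Hence no matching meets both requirements. With $\alpha=\gamma=\rho>\frac12$ this shows that $\frac12$ is the largest constant in Theorem~\ref{thm:half}. (The zeros are not essential: with $\ell=\varepsilon$ on $A$, where $0<\varepsilon<\gamma\le1$, we still have $\mathrm{opt}_\ell=2$ and $\ell(A)=2\varepsilon<\gamma\,\mathrm{opt}_\ell$.)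

\emph{Three objectives.} Let $M_1,M_2,M_3$ be the perfect matchings on four nodes, and let $w_i=0$ on $M_i$ and $w_i=1$ on the other edges. Each $w_i$ satisfies the triangle inequality and has maximum $2$ over all matchings. But every matching lies in some $M_i$ and then has $w_i$-value $0$. So no positive constant is possible.

\emph{Only one triangle inequality.} This is the example from the introduction. Let $B$ be a perfect matching on four nodes, $w=0$ on $B$ and $w=1$ elsewhere, $\ell=1$ on $B$ and $\ell=0$ elsewhere. Then $w$ satisfies the triangle inequality, $\ell$ does not, and $\mathrm{opt}_w=\mathrm{opt}_\ell=2$. A matching of positive length contains an edge of $B$; on four nodes the only edge it can contain besides is the other edge of $B$. So it lies in $B$ and has weight $0$. Again no positive constant is possible.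
\end{proof}

\begin{thebibliography}{1}
\bibitem{BM}
\emph{Bi-Objective Matchings With The Triangle Inequality},
\texttt{http://www.lamsade.dauphine.fr/\allowbreak\textasciitilde monnot/\allowbreak index\_fichiers/\allowbreak rev/\allowbreak TCS\_bimatching.pdf}.
\end{thebibliography}

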